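# Norm convergence of the differences in the method of cyclic projections

Throughout, $H$ is a real Hilbert space, $N\ge 2$ is an integer, and $C_1,\dots,C_N$ are nonempty closed convex subsets of $H$. Their intersection may be empty. Sums over $i$ run over $1\le i\le N$ unless another range is printed.

## 1. Projections, cyclic iterates and the cyclic difference operator

**Definition (nearest point projection).** For a nonempty closed convex set $C\subset H$ and $x\in H$, $P_Cx$ is the unique point of $C$ nearest to $x$. It is characterized by $P_Cx\in C$ and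
$$\langle x-P_Cx,\;c-P_Cx\rangle\le 0\qquad\text{for all }c\in C. \tag{1}$$
In words: $x-P_Cx$ lies in the normal cone $N_C(P_Cx)$, where $N_C(y)=\{d\in H:\langle d,c-y\rangle\le 0\ \forall c\in C\}$ for $y\in C$. Conversely, if $y\in C$ and $d\in N_C(y)$, then $P_C(y+d)=y$.

**Example.** In $H=\mathbb R$ with $C=[1,\infty)$ we have $P_Cx=\max(x,1)$. The normal cone at $1$ is $(-\infty,0]$, and at any $y>1$ it is $\{0\}$.

**Fact (firm nonexpansiveness).** For all $x,y\in H$,
$$\|P_Cx-P_Cy\|^2+\|(x-P_Cx)-(y-P_Cy)\|^2\le\|x-y\|^2. \tag{2}$$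
To see this, use (1) at $x$ with $c=P_Cy$ and at $y$ with $c=P_Cx$, and add. This gives $\langle (x-P_Cx)-(y-P_Cy),\,P_Cx-P_Cy\rangle\ge 0$. Now write $x-y$ as the sum of $P_Cx-P_Cy$ and $(x-P_Cx)-(y-P_Cy)$ and expand $\|x-y\|^2$; the cross term is nonnegative.

**Definition (cyclic projections).** Let $P_i$ be the projection onto $C_i$, and put $P_k:=P_i$ when $k\equiv i\pmod N$. Given $x_0\in H$, let
$$x_k:=P_kx_{k-1}\qquad(k\ge1).$$
The $n$th iterate in $C_i$ is $x_i^n:=x_{(n-1)N+i}$ for $n\ge1$, $1\le i\le N$, with the convention $x_{N+1}^n:=x_1^{n+1}$. So $x_1^1=P_1x_0$, $x_{i+1}^n=P_{i+1}x_i^n$ for $i<N$, and $x_1^{n+1}=P_1x_N^n$.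

**Example.** Let $H=\mathbb R$, $C_1=(-\infty,0]$, $C_2=[1,\infty)$, $x_0=-5$. The iterates are $x_1^1=-5$, $x_2^1=1$, $x_1^2=0$, $x_2^2=1$, $x_1^3=0$, and so on.

It helps to collect a whole sweep into one vector of $H^N$, which carries the norm $\|c\|^2=\sum_i\|c_i\|^2$.

**Definition (the data of a sweep).** For $n\ge0$ and $1\le i\le N$ put
$$z_n:=x_{nN},\qquad c_{n,i}:=x_{nN+i}\in C_i,\qquad d_i^n:=x_{nN+i-1}-x_{nN+i},$$
$$c_n:=(c_{n,i})_i\in\mathbf C:=C_1\times\dots\times C_N,\qquad D^n:=(d_i^n)_i\in H^N,$$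
$$\delta_n:=z_n-z_{n+1}=\sum_id_i^n,\qquad E_n:=\|\delta_n\|^2 .$$
Thus $x_i^n=c_{n-1,i}$, and
$$x_{i+1}^n-x_i^n=-d_{i+1}^{\,n-1}\quad(i<N),\qquad x_1^{n+1}-x_N^n=-d_1^n .$$
By (1), $d_i^n\in N_{C_i}(c_{n,i})$.

**Example.** In the previous example, $z_0=-5$, $c_0=(-5,1)$, $D^0=(0,-6)$, $\delta_0=-6$. For every $n\ge1$ we have $z_n=1$, $c_n=(0,1)$, $D^n=(1,-1)$, $\delta_n=0$.

**Definition (cyclic difference operator).** On $H^N$ let $(Rc)_i:=c_{i-1}$, with $c_0:=c_N$, and let $A:=\mathrm{Id}-R$. Let $V:=\{v\in H^N:\sum_iv_i=0\}$. This closed subspace is the orthogonal complement of the diagonal $\{(h,\dots,h)\}$, and $(P_Vc)_i=c_i-\frac1N\sum_jc_j$.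

**Example.** For $N=3$, $H=\mathbb R$, $v=(1,-1,0)\in V$: $Rv=(0,1,-1)$, so $Av=(1,-2,1)$. Here $\langle Av,v\rangle=3$ and $\|Av\|^2=6$.

**Lemma 1.** For all $c,c'\in H^N$ and $v\in V$,
$$Ac\in V,\qquad Ac=AP_Vc,\qquad \langle Ac,c'\rangle=\langle AP_Vc,P_Vc'\rangle,\qquad\|A\|\le2, \tag{3}$$
$$\langle Av,v\rangle=\tfrac12\|Av\|^2,\qquad \|Av\|\ge\gamma\|v\|\quad\text{with }\gamma:=2\sin(\pi/N)>0. \tag{4}$$

*Proof.* The entries $c_i-c_{i-1}$ of $Ac$ add up to $0$, so $Ac\in V$. The operator $A$ vanishes on the diagonal, so $Ac=AP_Vc$. Since $Ac\in V$ is orthogonal to the diagonal part of $c'$, the third claim follows. $R$ is an isometry, so $\|A\|\le 2$. Also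
$$\|Av\|^2=\|v\|^2-2\langle Rv,v\rangle+\|Rv\|^2=2\big(\|v\|^2-\langle Rv,v\rangle\big)=2\langle Av,v\rangle .$$
For the last bound, pass to the complexification of $H$ and use the discrete Fourier transform. Let $\omega=e^{2\pi \mathrm i/N}$ and $\hat v_k=N^{-1/2}\sum_j\omega^{-jk}v_j$ for $0\le k<N$. By Parseval $\sum_k\|\hat v_k\|^2=\|v\|^2$. The shift becomes multiplication, $\widehat{(Rv)}_k=\omega^{-k}\hat v_k$, and $v\in V$ means $\hat v_0=0$. Therefore
$$\|Av\|^2=\sum_{k=1}^{N-1}|1-\omega^{-k}|^2\|\hat v_k\|^2,\qquad |1-\omega^{-k}|=2\sin(\pi k/N)\ge2\sin(\pi/N)\quad(1\le k\le N-1).\qquad\blacksquare$$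

In the example above $\gamma=\sqrt3$ and $\|Av\|=\sqrt6=\gamma\|v\|$, so the constant is attained there.

How does $D^n$ relate to $c_n$? For $i\ge2$, $(Ac_n)_i=c_{n,i}-c_{n,i-1}=-d_i^n$. For $i=1$ the two sides differ, because $d_1^n=z_n-c_{n,1}$ uses the end of the *previous* sweep, while $-(Ac_n)_1=c_{n,N}-c_{n,1}=z_{n+1}-c_{n,1}$ uses the end of the current one. So
$$D^n=-Ac_n+(\delta_n,0,\dots,0). \tag{5}$$

## 2. The convergent differences conjecture

If the sets have no common point, there is no reason for the iterates $x_i^n$ to settle at one point. But one may still hope that the steps settle.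

**Question (convergent differences conjecture).** Is it true that, for every $N\ge2$, all nonempty closed convex $C_1,\dots,C_N$, every starting point and every $i$, the sequence $(x_{i+1}^n-x_i^n)_n$ converges in norm?

The conjecture is taken from "On the method of cyclic projections for convex sets in Hilbert space" (https://carma.newcastle.edu.au/jon/Preprints/Talks/Alternating%20Projections/cyclic%20projections.pdf). In our notation it says exactly that $(D^n)$ converges in norm in $H^N$. Two special cases are known: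

* (a) If $N=2$, then $x_2^n-x_1^n\to P_{\overline{C_2-C_1}}(0)$ and $x_1^{n+1}-x_2^n\to-P_{\overline{C_2-C_1}}(0)$ in norm.
* (b) If $\bigcap_iC_i\ne\emptyset$, then $x_{i+1}^n-x_i^n\to0$ in norm for every $i$.

The answer will be yes, and the limit will be identified. We shall use neither (a) nor (b).

## 3. Half-lines, a hyperbola, and three sets on a line

**Two half-lines.** For $C_1=(-\infty,0]$ and $C_2=[1,\infty)$ we saw $D^n=(1,-1)$ for all $n\ge1$. The difference $x_2^n-x_1^n$ becomes $1$, the vector of shortest length in $C_2-C_1=[1,\infty)$.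

**A line and a hyperbola.** In $\mathbb R^2$ let $C_1=\mathbb R\times\{0\}$ and $C_2=\{(x,y):x>0,\ y\ge1/x\}$, and start at $(0,0)$. If $x_1^n=(\sigma,0)$, the nearest point of $C_2$ is $(u,1/u)$, where $u>0$ minimizes the convex function $\frac12(u-\sigma)^2+\frac12u^{-2}$, that is, $u=\sigma+u^{-3}$. Then $x_1^{n+1}=(u,0)$. Writing $x_1^n=(\sigma_{n-1},0)$ and $x_2^n=(\sigma_n,1/\sigma_n)$ we get $\sigma_0=0$, $\sigma_1=1$, and
$$\sigma_{n}=\sigma_{n-1}+\sigma_{n}^{-3}.$$
The sequence increases; a finite limit $s$ would satisfy $s=s+s^{-3}$, which is impossible. So $\sigma_n\to\infty$ and the iterates escape. But $x_2^n-x_1^n=(\sigma_n^{-3},\sigma_n^{-1})\to0$: the differences converge although the iterates do not.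

**Three sets.** For $N=2$ the limit in (a) comes from minimizing $\|c_1-c_2\|$. One might guess that for larger $N$ the iteration minimizes $\sum_i\|c_i-c_{i-1}\|^2$. It does not. In $\mathbb R$ take $C_1=\{0\}$, $C_2=\mathbb R$, $C_3=\{1\}$. Every sweep gives $(0,0,1)$, with sum of squares $0^2+1^2+1^2=2$. The vector $(0,\frac12,1)$ has the smaller sum $\frac14+\frac14+1=\frac32$. So for $N=3$ the limit must be described in another way.

## 4. A variational inequality that identifies the limit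

Suppose for a moment that there is an exact cycle: $c\in\mathbf C$ with $c_i=P_ic_{i-1}$ for all $i$, where $c_0=c_N$. By (1), $c_{i-1}-c_i\in N_{C_i}(c_i)$. Adding over $i$ gives $\langle -Ac,p-c\rangle\le0$ for all $p\in\mathbf C$, and by (3) this reads
$$\langle AP_Vc,\;P_Vp-P_Vc\rangle\ge0\qquad\forall p\in\mathbf C .$$
The diagonal part of $c$ has dropped out. The hyperbola shows that a cycle need not exist. However, the inequality only speaks of the set $P_V(\mathbf C)$, and we may look for a solution in its *closure*.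

**Definition ($K$, $v^*$, $D^*$).** Let $K:=\overline{P_V(\mathbf C)}$, a nonempty closed convex subset of $V$. Let $v^*$ be the unique point of $K$ with
$$\langle Av^*,\;k-v^*\rangle\ge0\qquad\forall k\in K, \tag{6}$$
and put $D^*:=-Av^*$. Thus $D_i^*=v_{i-1}^*-v_i^*$ (with $v_0^*:=v_N^*$) and $\sum_iD_i^*=0$.

**Existence and uniqueness of $v^*$.** By (4), $\langle Av,v\rangle\ge\frac{\gamma^2}2\|v\|^2$ on $V$. The bilinear form $\langle Au,v\rangle$ is therefore bounded and coercive on $V$, and the claim is the Lions–Stampacchia theorem. Here is a direct argument in our case. By (4), for $v\in V$,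
$$\|v-\tfrac12Av\|^2=\|v\|^2-\langle Av,v\rangle+\tfrac14\|Av\|^2=\|v\|^2-\tfrac14\|Av\|^2\le\big(1-\tfrac{\gamma^2}4\big)\|v\|^2 . \tag{7}$$
Since $P_K$ is nonexpansive by (2), the map $v\mapsto P_K(v-\frac12Av)$ is a strict contraction of $V$, so it has exactly one fixed point. By the characterization (1), $v$ is a fixed point if and only if $v\in K$ and $\langle-\frac12Av,k-v\rangle\le0$ for all $k\in K$, which is (6).

**Example (hyperbola).** For $N=2$, $P_V(c_1,c_2)=\frac12(c_1-c_2,\,c_2-c_1)$. For the line and the hyperbola, $C_2-C_1$ is the open upper half-plane. So $0\in K$ but $0\notin P_V(\mathbf C)$. The point $v^*=0$ satisfies (6), hence $D^*=0$, and $v^*$ is not attained by any $c\in\mathbf C$.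

**Example (three sets).** For $C_1=\{0\}$, $C_2=\mathbb R$, $C_3=\{1\}$ a point of $\mathbf C$ is $c=(0,t,1)$, with $Ac=(-1,\,t,\,1-t)$. The set $P_V(\mathbf C)$ is a line with direction $P_V(0,1,0)$, so it is closed, and (6) asks that $\langle Ac,(0,1,0)\rangle=t$ be $0$. Hence $D^*=(1,0,-1)$, which agrees with the sweep $(0,0,1)$ found by hand.

**Theorem 1.** For every starting point, $D^n\to D^*$ in norm. That is, $x^n_{i+1}-x^n_i\to-D^*_{i+1}$ for $i<N$, and $x_1^{n+1}-x_N^n\to-D_1^*$. In particular the limit does not depend on the starting point. Moreover $\|x_i^{n+1}-x_i^n\|=o(n^{-1/2})$ for every $i$.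

So the conjecture holds for all $N\ge2$ and all nonempty closed convex sets. The theorem contains (a) and (b):

* If $N=2$, then $R=-\mathrm{Id}$ on $V=\{(h,-h)\}$, so $A=2\,\mathrm{Id}$ there and (6) says $v^*=P_K(0)$. Since $P_V(c_1,c_2)=\frac12(c_1-c_2,c_2-c_1)$, this gives $v^*=\frac12(-w,w)$ with $w=P_{\overline{C_2-C_1}}(0)$. Then $-D_2^*=v_2^*-v_1^*=w$ and $-D_1^*=-w$, which is (a).
* If $h\in\bigcap_iC_i$, then $P_V(h,\dots,h)=0\in K$, and $0$ satisfies (6). So $v^*=0$, $D^*=0$, which is (b).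

## 5. The Fejér identity, and what it gives when $v^*$ is attained

From here on, fix a starting point and write
$$v_n:=P_Vc_n,\qquad a_n:=\|D^n-D^*\|,\qquad b_n:=\|D^{n+1}-D^n\|,\qquad q_n:=\langle Av^*,v_n-v^*\rangle .$$
Since $v_n\in K$, (6) gives $q_n\ge0$. The goal is $a_n\to0$. Two lemmas come first.

**Lemma 2 (vectors are controlled by differences).** Let $u\in V$ and $e:=-Au$. Then
$$\|A(v_n-u)\|\le\sqrt N\,\|D^n-e\|,\qquad \|v_n-u\|\le\tfrac{\sqrt N}\gamma\|D^n-e\|. \tag{8}$$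
In particular $\|A(v_n-v^*)\|\le\sqrt N\,a_n$. Likewise $\|v_{n+1}-v_n\|\le\frac{\sqrt N}\gamma\,b_n$.

*Proof.* Put $f_i:=d_i^n-e_i$. By (3) and (5), for $i\ge2$ we have $(A(v_n-u))_i=(Ac_n)_i-(Au)_i=-d_i^n+e_i=-f_i$. All entries of $A(v_n-u)$ add up to $0$, so the first one is $\sum_{i\ge2}f_i$. By Cauchy–Schwarz,
$$\|A(v_n-u)\|^2=\sum_{i\ge2}\|f_i\|^2+\Big\|\sum_{i\ge2}f_i\Big\|^2\le\big(1+(N-1)\big)\sum_{i\ge2}\|f_i\|^2\le N\|D^n-e\|^2 .$$
The second bound follows from (4). With $u=v^*$ we have $e=D^*$. For the last claim, $(A(v_{n+1}-v_n))_i=-(d_i^{n+1}-d_i^n)$ for $i\ge2$, and the same computation applies with $f_i=d_i^{n+1}-d_i^n$. $\blacksquare$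

**Lemma 3 (Fejér identity).** Let $p\in H^N$, $u:=P_Vp$ and $e:=-Ap=-Au$. Then
$$\|z_n-p_N\|^2-\|z_{n+1}-p_N\|^2=\|D^n-e\|^2+2\langle Au,v_n-u\rangle+2\sum_i\langle d_i^n,c_{n,i}-p_i\rangle . \tag{9}$$
If $p\in\mathbf C$, then
$$\|z_n-p_N\|^2-\|z_{n+1}-p_N\|^2\ge\|D^n-e\|^2+2\langle Au,v_n-u\rangle . \tag{10}$$

*Proof.* Put $p_0:=p_N$, so $e_i=p_{i-1}-p_i$. With $k=nN+i$ we have $x_k=c_{n,i}$ and
$$x_{k-1}-p_{i-1}=(x_k-p_i)+(d_i^n-e_i).$$
Expand the square and use $-e_i=(Ap)_i$: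
$$\|x_{k-1}-p_{i-1}\|^2=\|x_k-p_i\|^2+\|d_i^n-e_i\|^2+2\langle d_i^n,x_k-p_i\rangle+2\langle(Ap)_i,c_{n,i}-p_i\rangle .$$
Sum over $i$. The terms $\|x_{nN+i-1}-p_{i-1}\|^2-\|x_{nN+i}-p_i\|^2$ telescope to $\|z_n-p_N\|^2-\|z_{n+1}-p_N\|^2$, because $p_0=p_N$. Finally $\sum_i\langle(Ap)_i,c_{n,i}-p_i\rangle=\langle Ap,c_n-p\rangle=\langle Au,v_n-u\rangle$ by (3). This is (9). If $p_i\in C_i$, then $\langle d_i^n,c_{n,i}-p_i\rangle\ge0$ by (1), and (10) follows. $\blacksquare$

**The first approach: compare with an exact cycle.** Suppose some $p\in\mathbf C$ satisfies $P_Vp=v^*$. Use it in (10): then $u=v^*$, $e=D^*$, and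
$$\|z_n-p_N\|^2-\|z_{n+1}-p_N\|^2\ge a_n^2+2q_n\ge a_n^2 . \tag{11}$$
Summing over $n$ gives $\sum_na_n^2\le\|z_0-p_N\|^2<\infty$, so $a_n\to0$. In this case the convergence is proved.

**Where it stops.** In the hyperbola example no such $p$ exists. We can only take $p\in\mathbf C$ with $\eta:=\|P_Vp-v^*\|$ small and positive. Then each application of (10) costs an error depending on $\eta$, and over $M$ sweeps the error is $M$ times as large. Making $\eta$ smaller forces $p$ to change, and nothing bounds $\|z_0-p_N\|$ as $\eta\to0$. What survives division by $M$ is an average: the means of $a_n^2$ tend to $0$ (Step 2 below).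

Can one pass from averages to the sequence itself? Firm nonexpansiveness will give $\sum_nb_n^2<\infty$ (Step 1), and $|a_{n+1}-a_n|\le b_n$. These two facts alone are not enough. For $k\ge7$ the intervals $[2^k-k^2,2^k+k^2]$ are disjoint, because $2^k>k^2+(k+1)^2$. Let $a_n:=1-|n-2^k|/k^2$ on the $k$th interval, and $a_n:=0$ elsewhere. Around $2^k$ there are $2k^2$ nonzero increments, each of size $k^{-2}$, so $\sum_n(a_{n+1}-a_n)^2=\sum_{k\ge7}2k^{-2}<\infty$. For $2^{K}\le M<2^{K+1}$, $\sum_{n<M}a_n^2\le\sum_{k\le K+1}(2k^2+1)$ grows polynomially in $K$, so the means tend to $0$. Yet $a_{2^k}=1$.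

**What would be enough.** From a good index $m\in[n/2,n]$ one reaches $n$ at a cost $\|D^n-D^m\|\le\sum_{j=m}^{n-1}b_j\le\big((n-m)\sum_{j\ge m}b_j^2\big)^{1/2}$. Step 1 will bound $\sum_{j\ge m}b_j^2$ by $E_m$. So it suffices that $nE_n\to0$. Since $E_n$ is nonincreasing, this would follow from $\sum_nE_n<\infty$. We will not get summability, but we will get an inequality of nearly that form,
$$E_{n+1}\le q_n-q_{n+1}+C\,a_{n+1}b_n ,$$
with a telescoping part and an error that is itself controlled by the averages of $a_n^2$ and by $E$. Feeding the inequality back into itself over dyadic blocks then yields $nE_n\to0$.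

## 6. Proof of Theorem 1

**Step 1 (energy decay).** *Aim: bound the tail of $\sum b_j^2$ by $E$.* We claim that for all $n,m\ge0$
$$E_n-E_{n+1}\ge b_n^2,\qquad\text{hence}\qquad\sum_{j\ge m}b_j^2\le E_m . \tag{12}$$
Let $y_k:=x_k-x_{k+N}$. The points $x_{k+1}$ and $x_{k+1+N}$ are images of $x_k$ and $x_{k+N}$ under the *same* projection. By (2),
$$\|y_k\|^2-\|y_{k+1}\|^2\ge\|(x_k-x_{k+1})-(x_{k+N}-x_{k+N+1})\|^2 .$$
For $k=nN+i-1$ the right side is $\|d_i^n-d_i^{n+1}\|^2$. Sum over $k=nN,\dots,nN+N-1$. The left side telescopes to $\|y_{nN}\|^2-\|y_{(n+1)N}\|^2=E_n-E_{n+1}$, because $y_{nN}=z_n-z_{n+1}=\delta_n$. The right side becomes $b_n^2$. Summing over $n\ge m$ and using $E\ge0$ gives the second claim. Note also that $\|y_k\|$, and hence $E_n$, is nonincreasing.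

**Step 2 (Cesàro convergence).** *Aim: show that $a_n^2$ and $q_n$ are small on average.* We claim
$$\alpha_M:=\frac1M\sum_{n<M}(a_n^2+q_n)\longrightarrow0\qquad(M\to\infty). \tag{13}$$
Fix $p\in\mathbf C$, and let $u:=P_Vp$, $e:=-Au$, $\eta:=\|u-v^*\|$. We bound the right side of (10) from below. First, since $\|A\|\le2$,
$$\langle Au,v_n-u\rangle=q_n+\langle Av^*,v^*-u\rangle+\langle A(u-v^*),v_n-u\rangle\ge q_n-\|Av^*\|\eta-2\eta\|v_n-u\|. \tag{14}$$
By (8) and $st\le\frac12s^2+\frac12t^2$,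
$$4\eta\|v_n-u\|\le\frac{4\eta\sqrt N}\gamma\|D^n-e\|\le\tfrac12\|D^n-e\|^2+\frac{8N\eta^2}{\gamma^2}. \tag{15}$$
So the right side of (10) is at least $\frac12\|D^n-e\|^2+2q_n-2\|Av^*\|\eta-8N\eta^2/\gamma^2$. Next, $D^n-D^*=(D^n-e)-A(u-v^*)$, so $a_n^2\le2\|D^n-e\|^2+8\eta^2$, that is,
$$\tfrac12\|D^n-e\|^2\ge\tfrac14a_n^2-2\eta^2. \tag{16}$$
Altogether
$$\|z_n-p_N\|^2-\|z_{n+1}-p_N\|^2\ge\tfrac14a_n^2+2q_n-\theta(\eta),\qquad\theta(\eta):=2\|Av^*\|\eta+\frac{8N\eta^2}{\gamma^2}+2\eta^2 .$$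
Sum over $n<M$ to get
$$\sum_{n<M}\big(\tfrac14a_n^2+2q_n\big)\le\|z_0-p_N\|^2+M\theta(\eta).$$
Divide by $M$ and let $M\to\infty$ with $p$ fixed. As $\frac14(a_n^2+q_n)\le\frac14a_n^2+2q_n$, this gives $\limsup_M\alpha_M\le4\theta(\eta)$. Because $v^*\in\overline{P_V(\mathbf C)}$, we can choose $p$ with $\eta$ as small as we like, and $\theta(\eta)\to0$ as $\eta\to0$. This proves (13).

**Step 3 (two consecutive sweeps).** *Aim: show that $E_{n+1}$ is bounded by a telescoping term plus a product $a_{n+1}b_n$.* With $C:=N+N/\gamma$ we claim, for all $n\ge0$,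
$$E_{n+1}+\langle D^{n+1},c_{n+1}-c_n\rangle\le-\langle Av^*,v_{n+1}-v_n\rangle+C\,a_{n+1}b_n, \tag{17}$$
$$E_{n+1}+q_{n+1}-q_n\le C\,a_{n+1}b_n. \tag{18}$$
By (5), $D^{n+1}=-Ac_{n+1}+(\delta_{n+1},0,\dots,0)$. Using (3),
$$\langle D^{n+1},c_{n+1}-c_n\rangle=-\langle Av_{n+1},v_{n+1}-v_n\rangle+\langle\delta_{n+1},c_{n+1,1}-c_{n,1}\rangle . \tag{19}$$
*The second term of (19).* We have $c_{n,1}=z_n-d_1^n$, so $c_{n+1,1}-c_{n,1}=-\delta_n-(d_1^{n+1}-d_1^n)$. Insert $-\delta_n=-\delta_{n+1}+\sum_i(d_i^{n+1}-d_i^n)$: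
$$c_{n+1,1}-c_{n,1}=-\delta_{n+1}+\sum_{i\ge2}(d_i^{n+1}-d_i^n).$$
The sum has norm at most $\sqrt N\,b_n$. Since $\sum_iD_i^*=0$, also $\|\delta_{n+1}\|=\|\sum_i(d_i^{n+1}-D_i^*)\|\le\sqrt N\,a_{n+1}$. Hence
$$\langle\delta_{n+1},c_{n+1,1}-c_{n,1}\rangle\le-E_{n+1}+N\,a_{n+1}b_n .$$
*The first term of (19).* Split $Av_{n+1}=Av^*+A(v_{n+1}-v^*)$. By Lemma 2,
$$-\langle A(v_{n+1}-v^*),v_{n+1}-v_n\rangle\le\sqrt N\,a_{n+1}\cdot\frac{\sqrt N}\gamma\,b_n=\frac N\gamma\,a_{n+1}b_n .$$
Inserting both estimates in (19) gives (17). Now $d_i^{n+1}\in N_{C_i}(c_{n+1,i})$ and $c_{n,i}\in C_i$, so $\langle d_i^{n+1},c_{n+1,i}-c_{n,i}\rangle\ge0$ for each $i$, and $\langle D^{n+1},c_{n+1}-c_n\rangle\ge0$. Since $\langle Av^*,v_{n+1}-v_n\rangle=q_{n+1}-q_n$, (18) follows.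

**Step 4 ($nE_n\to0$).** *Aim: turn (18) into a contraction for $\psi_n:=nE_n$ between the indices $n$ and some $m$ of comparable size.* Let $1\le m<n$ and sum (18) over $j=m,\dots,n-1$. Since $E$ is nonincreasing, $\sum_{j=m}^{n-1}E_{j+1}\ge(n-m)E_n$. Drop $q_n\ge0$, and use Cauchy–Schwarz, the definition of $\alpha_{n+1}$ and (12):
$$(n-m)E_n\le q_m+C\Big(\sum_{j=m}^{n-1}a_{j+1}^2\Big)^{1/2}\Big(\sum_{j=m}^{n-1}b_j^2\Big)^{1/2}\le q_m+C\big((n+1)\alpha_{n+1}E_m\big)^{1/2}. \tag{20}$$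
Let $n\ge8$. The interval $[n/4,n/2]$ contains more than $n/4-1\ge n/8$ integers, all less than $n$, and $\sum_{j<n}q_j\le n\alpha_n$. If every such integer $m$ had $q_m>8\alpha_n$, the sum would exceed $\frac n8\cdot8\alpha_n$. So some integer $m\in[n/4,n/2]$ satisfies $q_m\le8\alpha_n$. For this $m$ we have $n-m\ge n/2$ and $E_m=\psi_m/m\le4\psi_m/n$. Also $(n+1)/n\le2$. Multiplying (20) by $n/(n-m)\le2$ gives
$$\psi_n\le16\alpha_n+2C\sqrt{8\alpha_{n+1}\psi_m} .$$
By $2\sqrt{XY}\le X+Y$ with $X=16C^2\alpha_{n+1}$ and $Y=\frac12\psi_m$,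
$$\psi_n\le\kappa_n+\tfrac12\psi_m,\qquad\kappa_n:=16\alpha_n+16C^2\alpha_{n+1}\to0,\qquad m\in[n/4,n/2]. \tag{21}$$
*Boundedness.* Let $B:=\max\{2\sup_{n\ge1}\kappa_n,\ \max_{1\le n<8}\psi_n\}<\infty$. Then $\psi_n\le B$ for $n<8$, and for $n\ge8$ induction and (21) give $\psi_n\le\frac B2+\frac B2$, since $1\le m<n$.

*Limit.* So $L:=\limsup_n\psi_n$ is finite. In (21), $m\ge n/4\to\infty$, hence $L\le\frac12L$, i.e. $L=0$. Thus $nE_n\to0$.

*The rate in Theorem 1.* For $n\ge1$, $\|x_i^{n+1}-x_i^n\|=\|y_{(n-1)N+i}\|\le\|y_{(n-1)N}\|=\sqrt{E_{n-1}}=o(n^{-1/2})$, by the monotonicity of $\|y_k\|$ in Step 1.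

**Step 5 (from a good index to all indices).** *Aim: combine Steps 1, 2 and 4 to get $a_n\to0$.* Let $n\ge2$. The interval $[n/2,n]$ contains at least $n/2$ integers. So some integer $m$ in it has
$$a_m^2\le\frac2n\sum_{j\le n}a_j^2\le\frac{2(n+1)}n\,\alpha_{n+1}\le4\alpha_{n+1}.$$
By Cauchy–Schwarz, (12), and $n-m\le m$,
$$\|D^n-D^m\|^2\le\Big(\sum_{j=m}^{n-1}b_j\Big)^2\le(n-m)\sum_{j=m}^{n-1}b_j^2\le(n-m)E_m\le mE_m=\psi_m .$$
Therefore
$$\|D^n-D^*\|\le2\sqrt{\alpha_{n+1}}+\sqrt{\psi_m}\longrightarrow0,$$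
because $m\ge n/2\to\infty$. This proves Theorem 1. $\blacksquare$

## 7. Fixed points of the sweep and behavior of the iterates

Let $T:=P_N\cdots P_1$, so $z_{n+1}=Tz_n$, and let $\operatorname{Fix}T:=\{z:Tz=z\}$. Put $s_i:=\sum_{j\le i}D_j^*$, so $s_N=0$; also $s_0:=0$.

**Example.** For $C_1=\{0\}$, $C_2=\mathbb R$, $C_3=\{1\}$ we found $D^*=(1,0,-1)$, so $s=(1,1,0)$ and $\bigcap_i(C_i+s_i)=\{1\}\cap\mathbb R\cap\{1\}=\{1\}$. Indeed $T$ is the constant map with value $1$.

Recall that $h_n\rightharpoonup h$ (weak convergence) means $\langle h_n,g\rangle\to\langle h,g\rangle$ for all $g\in H$; for instance an orthonormal sequence converges weakly, not in norm, to $0$. Bounded sequences have weak cluster points (limits of weakly convergent subsequences), and closed convex sets are weakly closed.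

**Fact (Opial's lemma).** Let $F\ne\emptyset$. If $(\|z_n-z\|)_n$ converges for every $z\in F$, and all weak cluster points of $(z_n)$ lie in $F$, then $(z_n)$ converges weakly to a point of $F$. *Proof.* The sequence is bounded. If $z,z'$ are weak cluster points, then $\|z_n-z\|^2-\|z_n-z'\|^2=-2\langle z_n,z-z'\rangle+\|z\|^2-\|z'\|^2$ converges, hence so does $\langle z_n,z-z'\rangle$. Its limit equals both $\langle z,z-z'\rangle$ and $\langle z',z-z'\rangle$, so $\|z-z'\|^2=0$. A bounded sequence with a single weak cluster point converges weakly to it.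

**Corollary 2.**

* (i) $\operatorname{Fix}T=\bigcap_{i=1}^N(C_i+s_i)$.
* (ii) If $\operatorname{Fix}T\ne\emptyset$, then $\sum_n\|D^n-D^*\|^2\le d(x_0,\operatorname{Fix}T)^2$, and each $(x_i^n)_n$ converges weakly, to $\bar z-s_i$ with a common $\bar z\in\operatorname{Fix}T$.
* (iii) If $\operatorname{Fix}T=\emptyset$, then $\|x_i^n\|\to\infty$, but $\|x_i^n\|=o(\sqrt n)$, for every $i$.

**Proof of (i).** *Aim: read off a cycle from Theorem 1, and conversely build one from (6).* Let $z\in\operatorname{Fix}T$ and start at $x_0=z$. Every sweep is the same, so $D^n$ is constant, and by Theorem 1 it equals $D^*$. Thus $z-s_i=z-\sum_{j\le i}d_j^0=c_{0,i}\in C_i$ for all $i$.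

Conversely let $c_i:=z-s_i\in C_i$ for all $i$. Since $s_N=0$, we have $c_N=z$, and with $c_0:=c_N=z$ we get $(Ac)_i=c_i-c_{i-1}=-D_i^*$ for every $i$. So $Ac=-D^*=Av^*$. By (3) and (4), $A$ is injective on $V$ and $Ac=AP_Vc$, so $P_Vc=v^*$. For $p\in\mathbf C$, (6) with $k=P_Vp$ and (3) give $\langle Av^*,p-c\rangle\ge0$, i.e. $\langle D^*,p-c\rangle\le0$. Choosing $p$ equal to $c$ except in the $i$th entry we get $\langle D_i^*,p_i-c_i\rangle\le0$ for all $p_i\in C_i$. By (1), $c_i=P_i(c_i+D_i^*)=P_ic_{i-1}$. Going around from $c_0=z$ to $c_N=z$ gives $Tz=z$.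

**Weak cluster points.** *Aim: show that every weak cluster point of $(z_n)$ lies in $\operatorname{Fix}T$.* If $z_{n_k}\rightharpoonup z$, then by Theorem 1 $c_{n_k,i}=z_{n_k}-\sum_{j\le i}d_j^{n_k}\rightharpoonup z-s_i$. This limit lies in $C_i$ because $C_i$ is weakly closed. Apply (i).

**Proof of (ii).** *Aim: use the exact-cycle argument of Section 5.* Let $z\in\operatorname{Fix}T$ and $p_i:=z-s_i$. By (i), $p\in\mathbf C$, and as just shown $P_Vp=v^*$; also $p_N=z$. Then (11) reads $\|z_n-z\|^2-\|z_{n+1}-z\|^2\ge a_n^2$. Summing gives $\sum_na_n^2\le\|x_0-z\|^2$; take the infimum over $z$. Moreover $\|z_n-z\|$ is nonincreasing, hence convergent, for every $z\in\operatorname{Fix}T$. By Opial's lemma $z_n\rightharpoonup\bar z\in\operatorname{Fix}T$. Then $c_{n,i}=z_n-\sum_{j\le i}d_j^n\rightharpoonup\bar z-s_i$, and $x_i^n=c_{n-1,i}$.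

**Proof of (iii).** *Aim: exclude bounded subsequences, and sum the rate.* If $\|z_n\|\not\to\infty$, a bounded subsequence has a weak cluster point, which lies in $\operatorname{Fix}T=\emptyset$, a contradiction. For the upper bound, $\|z_n-z_0\|\le\sum_{j<n}\sqrt{E_j}$. By Step 4, for each $\varepsilon>0$ there is $j_0\ge1$ with $\sqrt{E_j}\le\varepsilon j^{-1/2}$ for $j\ge j_0$. So the sum is at most a constant plus $\varepsilon\sum_{j=1}^{n}j^{-1/2}\le2\varepsilon\sqrt n$. As $\varepsilon$ is arbitrary, $\|z_n\|=o(\sqrt n)$. Finally $c_{n,i}-z_n=-\sum_{j\le i}d_j^n$ is bounded, since $(D^n)$ converges. Both statements pass to $x_i^n=c_{n-1,i}$. $\blacksquare$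

## 8. Epigraphs of $x^{-a}$ and the sharpness of the rates

**Proposition 3.** Already in $H=\mathbb R^2$, for every $N\ge2$: the exponent $\frac12$ in $o(n^{-1/2})$ cannot be increased, and no rate $O(n^{-\beta})$ with $\beta>0$ holds for the convergence of the differences in all examples.

**Step 1 (the recursion).** *Aim: reduce the iteration to one real sequence.* For $a>0$ let $f(x)=x^{-a}$ on $x>0$, $C_1=\mathbb R\times\{0\}$ and $C_2=\dots=C_N=\operatorname{epi}f=\{(x,y):x>0,\ y\ge f(x)\}$. This epigraph is convex, and it is closed since $f(x)\to\infty$ as $x\downarrow0$. Start at $(\sigma_0,0)$ with $\sigma_0>0$. If $x_1^n=(\sigma,0)$, the nearest point of $\operatorname{epi}f$ is $(u,f(u))$, where $u>0$ minimizes the strictly convex function $\frac12(u-\sigma)^2+\frac12u^{-2a}$, that is, $u-\sigma+f(u)f'(u)=0$, or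
$$u=\sigma+a\,u^{-2a-1}.$$
This has exactly one solution, because $u\mapsto u-au^{-2a-1}$ increases strictly from $-\infty$ to $\infty$ on $(0,\infty)$. Projections onto $C_3,\dots,C_N$ do not move the point, and $x_1^{n+1}=(u,0)$. So $x_1^n=(\sigma_{n-1},0)$ and $x_i^n=(\sigma_n,f(\sigma_n))$ for $i\ge2$, where
$$\sigma_{n+1}=\sigma_n+a\,\sigma_{n+1}^{-2a-1}.$$

**Step 2 (growth of $\sigma_n$).** *Aim: an upper bound for $\sigma_n$.* By convexity of $t\mapsto t^{2a+2}$,
$$\sigma_{n+1}^{2a+2}-\sigma_n^{2a+2}\le(2a+2)\sigma_{n+1}^{2a+1}(\sigma_{n+1}-\sigma_n)=2a(a+1).$$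
Hence $\sigma_n\le\big(\sigma_0^{2a+2}+2a(a+1)n\big)^{1/(2a+2)}\le(Gn)^{1/(2a+2)}$ for $n\ge1$, with $G:=\sigma_0^{2a+2}+2a(a+1)$.

**Step 3 (the two rates).** *Aim: lower bounds for the displacement and for the differences.* The displacement in $C_1$ is
$$\|x_1^{n+1}-x_1^n\|=\sigma_n-\sigma_{n-1}=a\,\sigma_n^{-2a-1}\ge c\,n^{-(2a+1)/(2a+2)},\qquad c:=a\,G^{-(2a+1)/(2a+2)}>0 .$$
For $i\ge2$ the displacement is at least $\sigma_{n+1}-\sigma_n\ge c\,(n+1)^{-(2a+1)/(2a+2)}$. The exponent $\frac{2a+1}{2a+2}$ tends to $\frac12$ as $a\downarrow0$, so for no $\rho>\frac12$ does a rate $O(n^{-\rho})$ hold in all examples.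

For the differences, take $c=((u,0),(u,f(u)),\dots,(u,f(u)))\in\mathbf C$. Its distance to the diagonal point $((u,0),\dots,(u,0))$ is $\sqrt{N-1}\,f(u)$, so $\|P_Vc\|\le\sqrt{N-1}\,f(u)\to0$ as $u\to\infty$. Hence $0\in K$, and $v^*=0$, $D^*=0$. On the other hand
$$\|x_2^n-x_1^n\|\ge f(\sigma_n)=\sigma_n^{-a}\ge c'\,n^{-a/(2a+2)},\qquad c':=G^{-a/(2a+2)}>0,$$
and the exponent $\frac a{2a+2}$ tends to $0$ as $a\downarrow0$. $\blacksquare$

## 9. Proximal maps in place of projections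

**Definition (subgradient, proximal map).** Let $f:H\to(-\infty,\infty]$ be proper, lower semicontinuous (lsc) and convex. We write $d\in\partial f(y)$ if $f(y)<\infty$ and $f(p)\ge f(y)+\langle d,p-y\rangle$ for all $p\in H$. The proximal map is $\operatorname{prox}_f=(\mathrm{Id}+\partial f)^{-1}$: $\operatorname{prox}_fx$ is the unique $y$ with $x-y\in\partial f(y)$, namely the minimizer of $f+\frac12\|\cdot-x\|^2$. If $f=\iota_C$ is $0$ on $C$ and $+\infty$ elsewhere, then $\operatorname{prox}_f=P_C$.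

**Example.** On $\mathbb R$, $f(x)=x$ has $\operatorname{prox}_fx=x-1$, and $f(x)=-x$ has $\operatorname{prox}_fx=x+1$.

Proximal maps satisfy (2): if $d=x-\operatorname{prox}_fx$ and $d'=y-\operatorname{prox}_fy$, adding the two subgradient inequalities gives $\langle d-d',\operatorname{prox}_fx-\operatorname{prox}_fy\rangle\ge0$, and one expands $\|x-y\|^2$ as before.

**Definition (lsc hull).** For a convex function $\varphi$ on a Hilbert space that is not identically $+\infty$ and has a continuous affine minorant, the lsc hull $\bar\varphi$ is the largest lsc function below $\varphi$. It is proper, lsc and convex, and $\operatorname{epi}\bar\varphi=\overline{\operatorname{epi}\varphi}$.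

**Example.** On $\mathbb R$ let $\varphi=0$ on $(0,\infty)$, $\varphi(0)=1$, $\varphi=+\infty$ on $(-\infty,0)$. Then $\bar\varphi=\iota_{[0,\infty)}$.

Let $f_1,\dots,f_N:H\to(-\infty,\infty]$ be proper, lsc and convex, put $F(c):=\sum_if_i(c_i)$ on $H^N$, and assume

(M) there are $w\in V$ and $\beta\in\mathbb R$ with $F(c)\ge\beta+\langle w,c\rangle$ for all $c\in H^N$

(for instance, every $f_i$ is bounded below: take $w=0$). The cyclic proximal iteration replaces $P_i$ by $\operatorname{prox}_{f_i}$; the notation $x_k,x_i^n,z_n,c_n,D^n,\delta_n,E_n$ is kept.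

**Example.** $N=2$, $H=\mathbb R$, $f_1(x)=x$, $f_2(x)=-x$: here $F(c)=c_1-c_2=\langle w,c\rangle$ with $w=(1,-1)\in V$, so (M) holds with $\beta=0$. One sweep subtracts $1$ and then adds $1$, so $D^n=(1,-1)$ for all $n$.

**Theorem 4.** Under (M), for every starting point the differences of the cyclic proximal iteration converge in norm to limits independent of the starting point, and $\|x_i^{n+1}-x_i^n\|=o(n^{-1/2})$.

The choice $f_i=\iota_{C_i}$, $w=0$, $\beta=0$ recovers Theorem 1.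

**Step A (the limit vector).** *Aim: find the analogue of (6).* For $v\in V$ let $\varphi(v):=\inf\{F(c):P_Vc=v\}$. It is convex, because $F$ is convex and $P_V$ is linear, and it is not identically $+\infty$. By (M), and since $w\in V$, $F(c)\ge\beta+\langle w,P_Vc\rangle$, so $\varphi(v)\ge\beta+\langle w,v\rangle$. Hence $\bar\varphi$ is proper, lsc and convex on $V$. By (7) and the nonexpansiveness of proximal maps, $v\mapsto\operatorname{prox}_{\frac12\bar\varphi}(v-\frac12Av)$ is a strict contraction of $V$. Its unique fixed point $v^*$ is the unique point with $-\frac12Av^*\in\frac12\partial\bar\varphi(v^*)$, that is,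
$$\langle Av^*,k-v^*\rangle+\bar\varphi(k)-\bar\varphi(v^*)\ge0\qquad\forall k\in V. \tag{22}$$
In particular $\bar\varphi(v^*)$ is finite. Put $D^*:=-Av^*$; again $\sum_iD_i^*=0$, and $D^*$ depends only on the $f_i$.

**Step B (the quantity $q_n$).** *Aim: redefine $q_n$ so that it stays nonnegative.* As before $v_n:=P_Vc_n$, $a_n:=\|D^n-D^*\|$, $b_n:=\|D^{n+1}-D^n\|$. By definition of the proximal map, $d_i^n\in\partial f_i(c_{n,i})$, so $F(c_n)<\infty$. Put
$$q_n:=\langle Av^*,v_n-v^*\rangle+F(c_n)-\bar\varphi(v^*).$$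
Since $F(c_n)\ge\varphi(v_n)\ge\bar\varphi(v_n)$, (22) with $k=v_n$ gives $q_n\ge0$.

**Step C (what carries over at once).** *Aim: list the parts of Sections 5 and 6 that never used the sets.* Lemma 2, the identity (9) and the inequality (17) use only the definitions of the sweep data, Lemma 1, (5) and $D^*=-Av^*$, so they hold here. Step 1 uses only that $x_{k+1}$ and $x_{k+1+N}$ arise by the same map, together with (2), so (12) and the monotonicity of $\|y_k\|$ hold here.

**Step D (Cesàro convergence).** *Aim: prove (13) with the new $q_n$.* Let $\eta>0$. Since $(v^*,\bar\varphi(v^*))\in\overline{\operatorname{epi}\varphi}$, there is $(u,r)\in\operatorname{epi}\varphi$ with $\|u-v^*\|\le\eta$ and $r\le\bar\varphi(v^*)+\frac\eta2$. As $\varphi(u)\le r$, there is $p$ with $P_Vp=u$ and $F(p)\le r+\frac\eta2\le\bar\varphi(v^*)+\eta$. The subgradient inequality gives $\langle d_i^n,c_{n,i}-p_i\rangle\ge f_i(c_{n,i})-f_i(p_i)$. So (9) yields, with $e=-Au$,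
$$\|z_n-p_N\|^2-\|z_{n+1}-p_N\|^2\ge\|D^n-e\|^2+2\langle Au,v_n-u\rangle+2\big(F(c_n)-F(p)\big).$$
Here $2(F(c_n)-F(p))\ge2(F(c_n)-\bar\varphi(v^*))-2\eta$. As in (14),
$$2\langle Au,v_n-u\rangle\ge2\langle Av^*,v_n-v^*\rangle-2\|Av^*\|\eta-4\eta\|v_n-u\| .$$
The terms $2\langle Av^*,v_n-v^*\rangle+2(F(c_n)-\bar\varphi(v^*))$ make up $2q_n$. The estimates (15) and (16) hold verbatim, since $\|u-v^*\|\le\eta$. So
$$\|z_n-p_N\|^2-\|z_{n+1}-p_N\|^2\ge\tfrac14a_n^2+2q_n-\theta(\eta)-2\eta .$$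
Summing over $n<M$, dividing by $M$ and letting $M\to\infty$ with $p$ fixed gives $\limsup_M\alpha_M\le4(\theta(\eta)+2\eta)$. Now let $\eta\downarrow0$.

**Step E (two consecutive sweeps).** *Aim: prove (18) with the new $q_n$.* Since $d_i^{n+1}\in\partial f_i(c_{n+1,i})$, we have $\langle d_i^{n+1},c_{n+1,i}-c_{n,i}\rangle\ge f_i(c_{n+1,i})-f_i(c_{n,i})$. Summing over $i$, $\langle D^{n+1},c_{n+1}-c_n\rangle\ge F(c_{n+1})-F(c_n)$. By (17),
$$E_{n+1}\le-\langle Av^*,v_{n+1}-v_n\rangle-\big(F(c_{n+1})-F(c_n)\big)+C\,a_{n+1}b_n=-(q_{n+1}-q_n)+C\,a_{n+1}b_n,$$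
which is (18).

**Step F (end of the proof).** *Aim: conclude.* Steps 4 and 5 of Section 6 use only $q_n\ge0$, the monotonicity of $E_n$ and of $\|y_k\|$, and (12), (13), (18). All of these are now available, so $nE_n\to0$, $\|x_i^{n+1}-x_i^n\|\le\sqrt{E_{n-1}}=o(n^{-1/2})$, and $D^n\to D^*$ in norm. $\blacksquare$

In the example before Theorem 4, $\varphi(v)=\langle w,v\rangle$ and $A=2\,\mathrm{Id}$ on $V$. So (22) gives $2v^*+w=0$ and $D^*=-Av^*=w=(1,-1)$, as computed directly.
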